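# Latin squares with exactly one intercalate and no other proper subsquare

## 1. Prime order: the cyclic square has no proper subsquares

A Latin square of order $n$ is an $n\times n$ array on $n$ symbols in which each symbol occurs exactly once in each row and exactly once in each column. We write $L(\rho,\kappa)$ for the symbol in row $\rho$ and column $\kappa$, and we also describe $L$ by its set of triples (row, column, symbol).

**Definition (subsquare, intercalate).** A subsquare of order $k$ of $L$ is a $k\times k$ subarray, given by a set $R$ of $k$ rows and a set $Q$ of $k$ columns, that contains only $k$ distinct symbols. It is then itself a Latin square on the set $\Sigma$ of these symbols. It is proper if $1<k<n$. A subsquare of order $2$ is called an intercalate. A row meets a subsquare if it is one of its $k$ rows.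

For example, the addition table of $\mathbb Z_4$ has an intercalate in rows $0,2$ and columns $0,2$: it reads $0,2$ over $2,0$.

Two consequences are used all the time. If $\rho\in R$, then $\kappa\mapsto L(\rho,\kappa)$ is a bijection $Q\to\Sigma$; so if $\rho\in R$ and $\sigma\in\Sigma$, the column in which row $\rho$ has $\sigma$ belongs to $Q$. The same holds with the roles of rows, columns and symbols permuted.

Now let $p$ be a prime. The following fact is our main tool:
$$T\subset\mathbb Z_p,\quad |T|<p,\quad T+g=T,\quad g\neq0\qquad\Longrightarrow\qquad T=\emptyset. \tag{1}$$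
Indeed, if $t\in T$ then $t,t+g,t+2g,\ldots$ all lie in $T$, and these are all the elements of $\mathbb Z_p$.

**Proposition 1.** For $p$ prime, the square with triples $(x,y,-x-y)$, $x,y\in\mathbb Z_p$, has no proper subsquare.

*First proof (translation).* Let $R,Q,\Sigma$ describe a proper subsquare and let $x\ne x'$ be in $R$. Then $\Sigma=-x-Q=-x'-Q$, so $\Sigma+(x-x')=\Sigma$. By (1), $\Sigma=\emptyset$, which is absurd.

*Second proof (summation).* Add up the symbols in row $x$: $\sum_{z\in\Sigma}z=-kx-\sum_{y\in Q}y$. Comparing rows $x\neq x'$ gives $k(x-x')=0$, so $p\mid k$. But $1<k<p$. $\square$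

The two proofs are kept side by side because later we shall need both: translation when a family of cells is described by one linear equation, summation when several families are mixed.

What if the order is not a prime, and we want not zero but exactly one intercalate?

## 2. The class $\mathcal U_{n,2}$ and the theorems

**Definition ($\mathcal U_{n,2}$).** $\mathcal U_{n,2}$ is the set of Latin squares of order $n$ that contain exactly one intercalate and no proper subsquare of order $3$ or more.

The source of the problem is "Autoparatopisms of Latin Squares" (https://bridges.monash.edu/ndownloader/files/16443710). It is known that for every $n\equiv1,5\pmod 6$ with $n\ge7$ a square in $\mathcal U_{n,2}$ exists. The problem asks whether $\mathcal U_{n,2}\ne\emptyset$ for large $n\equiv0,2,3,4\pmod 6$.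

Small orders show that one intercalate may drag others along. First, a bound used throughout: a proper subsquare of order $k$ in a Latin square of order $n$ has $k\le n/2$. Take a row outside $R$. A symbol of $\Sigma$ already occurs, in each column of $Q$, inside the subsquare; so in our row the $k$ symbols of $\Sigma$ must sit in the $n-k$ columns outside $Q$, and $k\le n-k$. Thus orders $2$ and $3$ have no proper subsquares at all, so $\mathcal U_{2,2}=\mathcal U_{3,2}=\emptyset$. In order $4$, suppose rows $1,2$ and columns $1,2$ form an intercalate on $\{a,b\}$. Then rows $1,2$ and columns $3,4$ contain only the other two symbols, and they form a second intercalate. So $\mathcal U_{4,2}=\emptyset$.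

For large orders the answer is yes.

**Theorem 2.** There is $N$ such that $\mathcal U_{n,2}\ne\emptyset$ for all $n\ge N$. In particular, $\mathcal U_{n,2}\neq\emptyset$ for all sufficiently large $n$ in each of the residue classes $0,2,3,4\pmod 6$.

**Theorem 3.** There is $N$ such that for every $t\ge1$ and every $n\ge N^{2^{t-1}}$ there is a Latin square of order $n$ with exactly $t$ intercalates and no other proper subsquares.

Both follow from a construction that enlarges a prime $p$ by a smaller number $r$.

**Proposition 4.** There is $p_0$ such that the following holds. Let $p\ge p_0$ be prime and $20\le r\le p^{4/5}$. Let $K'$ be a Latin square of order $r$ having a row which meets no proper subsquare of $K'$. Then there is a Latin square $L$ of order $p+r$, containing a copy of $K'$ with two entries changed, whose proper subsquares are exactly those of (the copy of) $K'$ together with one further intercalate.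

Sections 3 to 10 prove Proposition 4, and Section 11 deduces the theorems. From Section 5 on, $p$ is a prime larger than a suitable absolute constant, and $20\le r\le p^{4/5}$. In particular, $n=p+r$ satisfies $n+10<2p$, and integers of small absolute value that differ are also different in $\mathbb Z_p$. Fractions denote elements of $\mathbb Z_p$, unless they describe real intervals.

## 3. Prolongation along the transversals $2y-x=s$

We need $r$ more rows, columns and symbols. In the square $(x,y,-x-y)$ with $p\geq 5$, consider for $s\in\mathbb Z_p$ the cells with $2y-x=s$. They are the cells $(2y-s,y)$, with symbols $-(2y-s)-y=s-3y$. As $y$ runs over $\mathbb Z_p$, each row, each column and each symbol occurs exactly once. Such a set of cells is called a transversal. Different $s$ give disjoint transversals.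

Fix a set $S\subset\mathbb Z_p$ with $|S|=r$ and add new rows, columns and symbols, all called $\infty_s$ $(s\in S)$. On the transversal of $s$, replace each symbol by $\infty_s$, and push the displaced symbol both into column $\infty_s$ (in the same row) and into row $\infty_s$ (in the same column). In row $x$ the displaced symbol is $s-3y$ with $y=\frac{x+s}2$, that is, $-\frac{3x+s}2$. The $r\times r$ array left over, the corner, is filled with a Latin square $K$ whose rows, columns and symbols are indexed by $S$. Call the elements of $\mathbb Z_p$ finite and the $\infty_s$ infinite. The resulting array $L_0$ has the triples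

* A: $(x,y,-x-y)$ with $2y-x\notin S$;
* B: $(x,y,\infty_s)$ with $2y-x=s\in S$;
* C: $(x,\infty_s,z)$ with $3x+2z=-s$;
* D: $(\infty_s,y,z)$ with $3y+z=s$;
* E: $(\infty_a,\infty_b,\infty_{K(a,b)})$, the corner.

**Lemma 5.** $L_0$ is a Latin square of order $p+r$.

*Proof.* In row $x$, type B gives each infinite symbol once. The A-cells miss exactly the finite symbols $-x-\frac{x+s}2=-\frac{3x+s}2$ $(s\in S)$, and C supplies these. In column $y$, type B puts $\infty_s$ in row $2y-s$. The A-cells miss exactly the symbols $s-3y$, and D supplies these. An infinite row contains every finite symbol once by D, an infinite column contains every finite symbol once by C (here $p\nmid6$), and both contain every infinite symbol once by E. $\square$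

Here is $L_0$ for $p=5$, $S=\{0\}$. Rows and columns are ordered $0,1,2,3,4,\infty_0$, and $\infty$ is short for $\infty_0$:
$$\begin{array}{ccccc|c}
\infty&4&3&2&1&0\\
4&3&2&\infty&0&1\\
3&\infty&1&0&4&2\\
2&1&0&4&\infty&3\\
1&0&\infty&3&2&4\\ \hline
0&2&4&1&3&\infty
\end{array}$$
It has many intercalates: for instance rows $1,\infty_0$ with columns $3,\infty_0$ read $\infty,1$ over $1,\infty$. The next lemma explains this.

**Lemma 6.** Let $\alpha,\beta,\gamma\in S$ with $K(\alpha,\beta)=\gamma$. Row $\infty_\alpha$ and column $\infty_\beta$ lie in an intercalate of $L_0$ together with some finite row $x$ and finite column $y$ if and only if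
$$2\alpha+\beta=3\gamma. \tag{2}$$
If (2) holds, there is one such intercalate for every $y\in\mathbb Z_p$.

*Proof.* The cell $(\infty_\alpha,\infty_\beta)$ contains $\infty_\gamma$. The four cells form an intercalate iff $(x,y)$ contains $\infty_\gamma$ and the cells $(\infty_\alpha,y)$, $(x,\infty_\beta)$ contain a common symbol $z$, which is finite. That is, iff $2y-x=\gamma$, $3y+z=\alpha$, $3x+2z=-\beta$ for some $z$. Substituting $x=2y-\gamma$ and $z=\alpha-3y$ in the last equation gives $6y-3\gamma+2\alpha-6y=-\beta$, which is (2). The variable $y$ has dropped out, so it is free. $\square$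

Could $L_0$ itself lie in $\mathcal U_{n,2}$ for a good choice of $S$ and $K$? It never does, for the following reasons.

* If $r=1$, $S=\{s\}$, then $K(s,s)=s$ and $2s+s=3s$. By Lemma 6 there are $p$ intercalates.
* If $r=2$, the corner is an intercalate, which looks promising. But let $S=\{s,s'\}$. Either $K(s,s)=s$, or $K(s,s)=s'$ and then $K(s',s')=s'$. In both cases the trivial solution $a=b=c$ of (2) gives $p$ further intercalates.
* If $r\ge3$, we can hope to name rows, columns and symbols so that $K(a,b)=c$ never goes with $2a+b=3c$. But then the corner is a proper subsquare of order at least $3$.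

So the corner has to be broken after the prolongation, and the operation that breaks it should create just one intercalate.

## 4. Switching a row cycle through the corner

Take two rows of a Latin square and a set of columns in which both rows contain the same set of symbols. Interchanging the two rows in these columns only gives a Latin square again. A minimal such set of columns is found by following a cycle: start at a column, read the symbol in the second row, find it in the first row, and so on. For example, rows $(a,b,c,d,e)$ and $(b,a,d,e,c)$ have the cycles $\{1,2\}$ and $\{3,4,5\}$, and we may switch the first two columns only. An intercalate is a cycle of length $2$.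

In the cyclic square this gives nothing. A symbol $z$ of row $x$ has $z+(x-x')$ below it in row $x'$, so every cycle has full length $p$. In $L_0$, however, we can arrange a short cycle between the finite row $0$ and the infinite row $\infty_0$, passing through the corner. Let $0\in S$ and start in column $1$.

1. If $2\in S$, row $0$ has $\infty_2$ in column $1$ (type B). Row $\infty_0$ has $-3$ there.
2. If $6\in S$, row $0$ has $-3$ in column $\infty_6$ (type C). Row $\infty_0$ has $\infty_{K(0,6)}$ there. We ask for $K(0,6)=4$.
3. If $4\in S$, row $0$ has $\infty_4$ in column $2$. Row $\infty_0$ has $-6$ there.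
4. If $12\in S$, row $0$ has $-6$ in column $\infty_{12}$. Row $\infty_0$ has $\infty_{K(0,12)}$ there. We ask for $K(0,12)=2$, and the cycle closes.

So we want $0,2,4,6,12\in S$, $K(0,6)=4$ and $K(0,12)=2$. In Section 9 it will turn out that the switch threatens to produce several new intercalates, and that putting $3$ into $S$ as well leaves exactly one. So let
$$S^*=\{0,2,3,4,6,12\}\subset S .$$
To summarize, in columns $1,\infty_6,2,\infty_{12}$ the square $L_0$ reads
$$\text{row }0:\ \infty_2,\,-3,\,\infty_4,\,-6;\qquad\text{row }\infty_0:\ -3,\,\infty_4,\,-6,\,\infty_2 .$$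

**Definition (the square $L$, changed cells).** $L$ is obtained from $L_0$ by interchanging rows $0$ and $\infty_0$ in the four columns $1,\infty_6,2,\infty_{12}$. The eight affected cells are called changed.

$L$ is a Latin square of order $n=p+r$, and two entries of the corner have changed. With $\{m,m'\}=\{1,2\}$ in either order, the changed cells of $L$ and the corresponding entries of $K$ are
$$L(0,m)=-3m,\quad L(0,\infty_{6m})=\infty_{2m'},\quad L(\infty_0,m)=\infty_{2m},\quad L(\infty_0,\infty_{6m})=-3m,\quad K(0,6m)=2m'. \tag{3}$$
In their unchanged cells, row $0$ has, in column $y$, the symbol $\infty_{2y}$ if $2y\in S$ and $-y$ otherwise, and it has $-s/2$ in column $\infty_s$. Row $\infty_0$ has $-3y$ in column $y$ and $\infty_{K(0,b)}$ in column $\infty_b$.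

What remains is to choose $S\supset S^*$ and the names in $K$ so that (2) does no harm, and then to find all subsquares of $L$.

## 5. A set $S\supset S^*$ with few solutions of $2a+b=3c$

The purpose of this section is to find $S$ of the prescribed size $r$, up to $p^{4/5}$, with as few solutions of (2) as possible. Some nontrivial solutions inside $S^*$ are unavoidable, such as $2\cdot0+6=3\cdot2$; we want no others.

**Lemma 7.** There is $S=S^*\cup S'\subset\mathbb Z_p$ with $|S|=r$ and $S'\subset(p/9,p/8)$ (integer representatives), such that the only solutions of $2a+b\equiv3c\pmod p$ with $a,b,c\in S$ are $a=b=c$ and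
$$(a,b,c)\in\{(0,6,2),\,(3,0,2),\,(0,12,4),\,(3,6,4),\,(6,0,4),\,(3,12,6)\}. \tag{4}$$

**Step 1: a large set of integers with only trivial solutions.** The equation $2a+b=3c$ says that $c$ is a weighted average of $a$ and $b$. On a sphere, no point is a proper weighted average of two different points. So we encode points of a sphere as integers, by their digits.

Let $m$ be maximal with $(3m)^{12}\le p/80$. Consider the integers $\sum_{i<12}x_i(3m)^i$ with digits $0\le x_i<m$. There are $m^{12}$ of them, and the value $\sum x_i^2$ lies between $0$ and $12(m-1)^2$, so it takes at most $12m^2$ values. Keep those integers for which $\sum x_i^2$ takes its most popular value. This gives $B\subset[0,p/80)$ with $|B|\ge m^{12}/(12m^2)=m^{10}/12$. Since $m^{10}$ has order $p^{10/12}=p^{5/6}$ and $5/6>4/5$, we have $|B|\ge p^{4/5}\ge r$ for large $p$.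

(A toy version with two digits, $m=3$, base $9$, value $5$: the digit vectors $(1,2)$ and $(2,1)$ give $B=\{19,11\}$. Neither $2\cdot19+11=49$ nor $2\cdot 11+19=41$ is divisible by $3$.)

Suppose $2a+b=3c$ with $a,b,c\in B$ and digit vectors $\mathbf x,\mathbf y,\mathbf z$. All the numbers $2x_i+y_i$ and $3z_i$ are at most $3(m-1)<3m$, so there are no carries in base $3m$, and $2\mathbf x+\mathbf y=3\mathbf z$. Thus $\mathbf z=\frac23\mathbf x+\frac13\mathbf y$, while the three vectors have the same Euclidean norm. By strict convexity of the norm, $\mathbf x=\mathbf y=\mathbf z$, so $a=b=c$.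

**Step 2: moving the set to a safe place.** Let $S'=\lceil p/9\rceil+B'$ with $B'\subset B$, $|B'|=r-6$. Since $\frac18-\frac19=\frac1{72}>\frac1{80}$, for large $p$ we have $\frac p9<\lceil p/9\rceil$ and $\lceil p/9\rceil+\frac p{80}<\frac p8$, so $S'\subset(p/9,p/8)$. The equation $2a+b=3c$ is translation invariant, because $2+1=3$. So $S'$ has only trivial integer solutions. It is disjoint from $S^*$, so $|S|=r$.

**Step 3: the solutions mod $p$ in $S$.** Let $a,b,c\in S$ with $2a+b\equiv3c$, and put $V=2a+b-3c\in\mathbb Z$, computed with the integer representatives. We know $p\mid V$.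

* All of $a,b,c$ in $S'$: both $2a+b$ and $3c$ lie in $(p/3,3p/8)$, so $|V|<p$, hence $V=0$ and $a=b=c$.
* $c\in S^*$, and $a$ or $b$ in $S'$: $p/9-36<V<3p/8+36$, so $V\not\equiv0$.
* $c\in S'$, and $a$ or $b$ in $S^*$: $2a+b\le p/4+36<p/3<3c$, so $-3p/8<V<0$ and $V\not\equiv0$.
* All in $S^*$: $|V|\le36$, so $V=0$ and $b=3c-2a$ over $\mathbb Z$. We go through $c$ and list the $a\in S^*$ with $3c-2a\in S^*$.
 * $c=0$: $b=-2a$, only $a=0$.
 * $c=2$: $b=6-2a$; $a=0,2,3$ give $b=6,2,0$, and larger $a$ give $b<0$.
 * $c=3$: $b=9-2a$; $a=0,2,4$ give $9,5,1$, not in $S^*$, larger $a$ give $b<0$, and $a=3$ gives $b=3$.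
 * $c=4$: $b=12-2a$; $a=0,3,4,6$ give $b=12,6,4,0$, while $a=2$ gives $8$ and $a=12$ gives $-12$.
 * $c=6$: $b=18-2a$; $a=3,6$ give $b=12,6$, while $a=0,2,4,12$ give $18,14,10,-6$.
 * $c=12$: $b=36-2a$; $a=0,2,3,4,6$ give $36,32,30,28,24$, and $a=12$ gives $12$.

Apart from $a=b=c$, this is exactly the list (4). $\square$

Two more properties of this $S$ will be needed:
$$-2,-3,-4\notin S;\qquad\text{no } s\in S\text{ satisfies }5s\equiv18\text{ or }5s\equiv36\pmod p. \tag{5}$$
The first holds since the integer representatives of $S$ are at most $12$ or lie in $(p/9,p/8)$. For the second: if $s\in S^*$ then $5s\in\{0,10,15,20,30,60\}$; if $s\in S'$ then $5s\in(5p/9,5p/8)$.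

## 6. Naming the rows, columns and symbols of $K'$

We now label $K'$ by $S$ so that the cycle of Section 4 exists and Lemma 6 never applies.

**Lemma 8.** The rows, columns and symbols of $K'$ can be named by $S$ so that the resulting square $K$ satisfies:

1. row $0$ of $K$ meets no proper subsquare of $K$;
2. $K(0,6)=4$ and $K(0,12)=2$;
3. there are no $a,b,c\in S$ with $2a+b\equiv3c\pmod p$ and $K(a,b)=c$.

**Step 1: what (3) means.** By Lemma 7 only the triples $(a,a,a)$ and those in (4) matter. Given (2), the triples $(0,6,2)$ and $(0,12,4)$ are harmless, since $K(0,6)=4$ and $K(0,12)=2$. The triple $(3,6,4)$ is harmless too: $K(3,6)\neq4$ because column $6$ already has $4$ in row $0$. So, given (2), condition (3) means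
$$K(3,0)\ne2,\quad K(6,0)\ne4,\quad K(3,12)\ne6,\quad K(a,a)\neq a\ \text{ for all }a\in S.$$

**Step 2: the names in $S^*$.** Name $0$ a row that meets no proper subsquare. Name $0,2,3,4,6,12$ six distinct columns, arbitrarily. Name $4$ and $2$ the symbols in cells $(0,6)$ and $(0,12)$; they are distinct. This gives (1) and (2).

Next choose distinct further rows $3,6,2,4,12$ with $K(3,0)\ne2$, $K(6,0)\ne4$, $K(2,2)\ne2$ and $K(4,4)\ne4$. Each condition involves a column and a symbol already named, so it excludes one row for the name concerned. Then choose distinct further symbols $0,3,6,12$ such that $0$ is not the symbol in cell $(0,0)$, $3$ is not the one in cell $(3,3)$, $6$ is not the one in $(6,6)$ or $(3,12)$, and $12$ is not the one in $(12,12)$. Each choice avoids at most two symbols in addition to those already used. Since $r\ge20$, all this is possible.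

**Step 3: the names in $S'$.** Only $K(a,a)\ne a$ for $a\in S'$ is left. There are $r-6\ge14$ remaining rows, columns and symbols. Name the rows and columns by $S'$ in any way, and let $f(a)$ be the symbol in cell $(a,a)$, $a\in S'$. We want $f$ not to be constant on $S'$. If it is constant, swap the names of two columns $a,b\in S'$. Now $f(a)$ is a different entry of row $a$, so $f(a)$ has changed, while $f(c)$ has not for $c\in S'\setminus\{a,b\}$. Hence $f$ is no longer constant.

Name the remaining symbols by $S'$ with any bijection, and let $\sigma(a)$ be the symbol named $a$. A violation is an $a\in S'$ with $\sigma(a)=f(a)$. Given a violation $a$, choose $a'\in S'$ with $f(a')\ne f(a)$, and swap $\sigma(a)$ and $\sigma(a')$. The function $f$ does not depend on the names of the symbols. The new $\sigma(a)$ differs from the old one, which was $f(a)$. The new $\sigma(a')$ is $f(a)\neq f(a')$. So neither $a$ nor $a'$ is now a violation, and no other element is affected. The number of violations decreases, and we repeat until there is none. $\square$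

From now on $S$ and $K$ are as in Lemmas 7 and 8, and $L_0$, $L$ are built from them.

## 7. Translation and summation in $L_0$ and $L$

We now carry over the two proofs of Proposition 1. To treat $L_0$ and $L$ together, we single out the lines that the switch does not touch.

**Definition (clean lines).** In $L_0$ all rows, columns and symbols are clean. In $L$ the clean lines are: the rows other than $0,\infty_0$; the columns other than $1,2,\infty_6,\infty_{12}$; the infinite symbols other than $\infty_2,\infty_4$.

All triples on a clean line are as in $L_0$: by (3) and the display in Section 4, the only infinite symbols involved in the switch are $\infty_2$ and $\infty_4$.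

**Notation.** For a proper subsquare $M$ of order $k$ of $L_0$ or $L$, split its rows, columns and symbols into finite and infinite parts: $R=R_0\cup R_1$, $Q=Q_0\cup Q_1$, $\Sigma=\Sigma_0\cup\Sigma_1$. Put $a=|R_1|$, $b=|Q_1|$, $c=|\Sigma_1|$. Recall $2\le k\le n/2<p$, so (1) applies to all these finite parts.

**Lemma 9.** For lines belonging to $M$:

* (a) Two clean infinite rows imply $Q_0=\Sigma_0=\emptyset$.
* (b) Two clean infinite columns imply $R_0=\emptyset$. Two clean infinite symbols imply $R_0=\emptyset$.
* (c) A clean infinite row implies $b=c$; a clean infinite column implies $a=c$; a clean infinite symbol implies $a=b$.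
* (d) Two clean finite rows imply $2k+b-3c\equiv0\pmod p$. Two clean finite columns imply $k+2a-3c\equiv0\pmod p$.

**Step 1: parts (a), (b), (c), by translation.** On a clean infinite line, every triple has its other two coordinates both finite (types B, C, D) or both infinite (type E). Inside $M$ such a line is a bijection between the two other coordinate sets, and it matches finite with finite and infinite with infinite. This gives (c). For the finite parts it gives
$$\Sigma_0=s-3Q_0\ \text{ (row }\infty_s),\qquad \Sigma_0=-\tfrac12(s+3R_0)\ \text{ (column }\infty_s),\qquad R_0=2Q_0-s\ \text{ (symbol }\infty_s).$$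
If the first equation holds for $s$ and for $s'\ne s$, then $\Sigma_0$ is invariant under translation by $s'-s$, so it is empty by (1), and so is $Q_0$. The second, for two values, makes $\Sigma_0$ invariant under $\frac12(s-s')\ne0$, so $\Sigma_0=\emptyset$ and $R_0=\emptyset$. The third makes $R_0$ invariant under $s-s'$, so $R_0=\emptyset$.

**Step 2: part (d), by summation.** On a finite line the types A, B, C (or A, B, D) are mixed, and translation no longer works directly. But the sum of the finite symbols can still be computed.

Let $x\in R_0$ be a clean row. The $b$ columns $\infty_s\in Q_1$ contain $-\frac{s+3x}2$. Each of the $c$ symbols $\infty_s\in\Sigma_1$ lies in column $\frac{x+s}2$, which therefore belongs to $Q_0$. The other $k-b-c$ columns $y\in Q_0$ contain $-x-y$. Hence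
$$\sum_{z\in\Sigma_0}z=-\sum_{\infty_s\in Q_1}\frac{s+3x}2-(k-b-c)x-\sum_{y\in Q_0}y+\sum_{\infty_s\in\Sigma_1}\frac{x+s}2 .$$
This is a constant independent of $x$, plus $x$ times $-\frac{3b}2-(k-b-c)+\frac c2=-\frac12(2k+b-3c)$. The left side does not depend on $x$. Comparing two different clean rows gives $2k+b-3c\equiv0$.

Let $y\in Q_0$ be a clean column. The rows $\infty_s\in R_1$ contain $s-3y$. Each $\infty_s\in\Sigma_1$ lies in row $2y-s\in R_0$. The other $k-a-c$ rows $x\in R_0$ contain $-x-y$. So
$$\sum_{z\in\Sigma_0}z=\sum_{\infty_s\in R_1}(s-3y)-(k-a-c)y-\sum_{x\in R_0}x+\sum_{\infty_s\in\Sigma_1}(2y-s),$$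
and the coefficient of $y$ is $-3a-(k-a-c)+2c=-(k+2a-3c)$. Compare two columns. $\square$

## 8. Before the switch: all subsquares of $L_0$ lie in the corner

**Lemma 10.** Every proper subsquare $M$ of $L_0$ is the whole corner or a proper subsquare of $K$ (inside the corner).

**Step 1: several infinite lines.** If $a\ge2$, Lemma 9(a) gives $Q_0=\Sigma_0=\emptyset$. A finite row has only finite symbols in infinite columns (type C), so it cannot belong to $M$. Thus $R_0=\emptyset$, and $M$ lies in the corner, as claimed. Let $a\le1$. If $b\ge2$ or $c\ge2$, Lemma 9(b) gives $R_0=\emptyset$, so $k=a\le1$, a contradiction. So from now on $a,b,c\le1$.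

**Step 2: at most one finite row.** Suppose $|R_0|\ge2$. Then $2k+b-3c\equiv0\pmod p$, and $1\le2k+b-3c\le n+1<2p$, so it equals $p$. Hence $2k\ge p-1$, so $|Q_0|\ge k-1\ge2$, and $k+2a-3c\equiv0$. But $0<k-3\le k+2a-3c\le k+2<p$, a contradiction.

**Step 3: the remaining intercalates.** So $|R_0|\le1$ and $a\le1$, which forces $k=2$ and $a=|R_0|=1$. By Lemma 9(c), $b=c$. If $b=c=0$, then $|Q_0|=2$ and Lemma 9(d) gives $k+2a-3c=4\equiv0$, a contradiction. So $b=c=1$: $M$ has rows $x,\infty_\alpha$ and columns $y,\infty_\beta$. By Lemma 6, $2\alpha+\beta=3\gamma$ with $\gamma=K(\alpha,\beta)$, contradicting Lemma 8(3). $\square$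

**What this says about $L$.** A proper subsquare of $K$ avoids row $0$ of $K$, by Lemma 8(1), so the switch does not affect it. It is a subsquare of $L$ without changed cells; call these internal. Conversely, a proper subsquare of $L$ without changed cells is a subsquare of $L_0$. It is not the whole corner, which contains the changed cell $(\infty_0,\infty_6)$. So by Lemma 10 it is internal. To prove Proposition 4 it remains to show that $L$ has exactly one intercalate containing a changed cell, and no proper subsquare of order at least $3$ containing a changed cell. We need two facts about the rows $0$ and $\infty_0$.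

**Lemma 11.** In $L$, row $0$ has infinite symbols in infinite columns only in $\infty_6,\infty_{12}$. Row $\infty_0$ has infinite symbols in finite columns only in $1,2$, and finite symbols in infinite columns only in $\infty_6,\infty_{12}$.

*Proof.* Read this off from (3) and the description of the unchanged cells after (3). $\square$

**Lemma 12.** If a subsquare of $L$ contains both rows $0,\infty_0$ and a changed cell, then its columns include $1,2,\infty_6,\infty_{12}$.

*Proof.* The column of the changed cell is one of the four. Each of them forces the next one in the cycle $1,\infty_{12},2,\infty_6,1$: row $\infty_0$ has $\infty_2$ in column $1$, and row $0$ has it in $\infty_{12}$; row $\infty_0$ has $-6$ in $\infty_{12}$, and row $0$ has it in $2$; row $\infty_0$ has $\infty_4$ in $2$, and row $0$ has it in $\infty_6$; row $\infty_0$ has $-3$ in $\infty_6$, and row $0$ has it in $1$. $\square$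

## 9. Intercalates through a changed cell

**Proposition 13.** $L$ has exactly one intercalate containing a changed cell, namely
$$\text{rows }0,-5;\quad\text{columns }\infty_{12},-\tfrac32;\quad L(0,\infty_{12})=L(-5,-\tfrac32)=\infty_2,\quad L(0,-\tfrac32)=L(-5,\infty_{12})=\tfrac32. \tag{6}$$

**Step 1: a finite list of equations.** A changed cell lies in row $0$ or $\infty_0$. By Lemma 12 an intercalate with a changed cell cannot contain both rows, as it has only two columns. Let $\varrho_0\in\{0,\infty_0\}$ be the one it contains and $\varrho$ its other row, which is clean. Let $\kappa\in\{1,2,\infty_6,\infty_{12}\}$ be the column of a changed cell of it, $\sigma=L(\varrho_0,\kappa)$, and $\kappa'$ the column of $\sigma$ in row $\varrho$; $\kappa'\ne\kappa$. Given $\varrho_0,\kappa,\varrho$, the intercalate exists iff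
$$L(\varrho_0,\kappa')=L(\varrho,\kappa).$$
There are eight cases: $\varrho_0$ is $0$ or $\infty_0$; $\varrho$ is finite or infinite; $\kappa$ is $m$ or $\infty_{6m}$, where always $\{m,m'\}=\{1,2\}$. Since $m\ne m'$ and $p$ is large, an equation such as $4m=4m'$ is impossible.

For a finite row $x\ne0$, put $q=2m-x$, so $q\ne2m$. Then $L(x,m)=\infty_q$ if $q\in S$, and $L(x,m)=-x-m=q-3m$ otherwise. Where is the symbol $-3m$ in row $x$? An A-cell would have $-x-y=-3m$, so $y=3m-x=q+m$, and there $2y-x=3q$. So $-3m$ is in column $q+m$ if $3q\notin S$; otherwise it is in column $\infty_{3q}$, since $3x+2(-3m)=3x-6m=-3q$.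

**Step 2: $\varrho_0=0$, $\varrho=x\ne0$ finite.**

(i) $\kappa=m$, $\sigma=-3m$. There are four subcases.

* $q\notin S$, $3q\notin S$. We need $L(0,q+m)=q-3m$. Since $0\in S$, $q\ne0$ and $q+m\ne m$. If $q+m=m'$, then $q-3m=m'-4m$ and $L(0,m')=-3m'$, so $4m'=4m$, impossible. Otherwise the cell $(0,q+m)$ is unchanged and has a finite entry, so $-(q+m)=q-3m$ and $q=m$. But for $m=1$ this gives $3q=3\in S$, and for $m=2$ it gives $q=2\in S$. Impossible. (This is the first use of $3\in S$.)
* $q\notin S$, $3q\in S$. We need $L(0,\infty_{3q})=q-3m$, which is finite, so $3q\notin\{6,12\}$ and the cell is unchanged. Hence $-\frac{3q}2=q-3m$, that is, $5q=6m$. Then $s=3q\in S$ has $5s=18m\in\{18,36\}$, impossible by (5).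
* $q\in S$, $3q\notin S$. We need $L(0,q+m)=\infty_q$. Here $q\ne0$, as $3\cdot0\in S$, so $q+m\ne m$. Also $q+m\ne m'$, since $L(0,m')$ is finite. So the cell is unchanged and $2(q+m)=q$, $q=-2m\in\{-2,-4\}$, which is not in $S$ by (5).
* $q,3q\in S$. We need $L(0,\infty_{3q})=\infty_q$. By Lemma 11, $3q=6$ or $3q=12$. If $3q=6$ then $q=2$, but the entry is $\infty_4$. If $3q=12$ then $q=4$, but the entry is $\infty_2$. Impossible.

(ii) $\kappa=\infty_{6m}$, $\sigma=\infty_{2m'}$. Here $L(x,\infty_{6m})=-\frac{3x+6m}2$, and $\infty_{2m'}$ is in row $x$ in column $\kappa'=y=\frac x2+m'\ne m'$.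

If $y=m$, then $x=2m-2m'$ and the condition $L(0,m)=L(x,\infty_{6m})$ reads $-3m=-6m+3m'$, impossible. Otherwise $(0,y)$ is unchanged. Its entry has to be finite, so the condition is $2y\notin S$ and $-y=-\frac{3x+6m}2$, that is, $\frac x2+m'=\frac{3x}2+3m$. So $x=m'-3m$ and $2y=x+2m'=3(m'-m)$.

For $m=1$: $2y=3\in S$, so there is no intercalate. (This is the second use of $3\in S$.) For $m=2$: $x=-5\ne 0$ and $2y=-3\notin S$ by (5), and $y\neq1,2$. All conditions are satisfied and there is exactly one intercalate, with rows $0,-5$ and columns $\infty_{12},-\frac32$. Check: $L(0,\infty_{12})=\infty_2$; $2(-\frac32)-(-5)=2$, so $L(-5,-\frac32)=\infty_2$; $L(0,-\frac32)=\frac32$; $L(-5,\infty_{12})=-\frac{-15+12}2=\frac32$. This is (6).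

**Step 3: $\varrho_0=0$, $\varrho=\infty_s$ with $s\ne0$.**

(iii) $\kappa=m$, $\sigma=-3m$. Here $L(\infty_s,m)=s-3m$, and $-3m$ is in row $\infty_s$ in column $y$ with $s-3y=-3m$: $\kappa'=y=m+\frac s3\ne m$. If $y=m'$, then $s=3(m'-m)$ and the condition is $-3m'=3m'-6m$, impossible. Otherwise $(0,y)$ is unchanged and must have a finite entry, so $2y\notin S$ and $-m-\frac s3=s-3m$. Then $2s=3m$ and $2y=2m+\frac{2s}3=3m\in\{3,6\}\subset S$, a contradiction.

(iv) $\kappa=\infty_{6m}$, $\sigma=\infty_{2m'}$. Here $\kappa'=\infty_\beta$ with $K(s,\beta)=2m'$, and row $0$ must have the infinite symbol $\infty_{K(s,6m)}$ in column $\infty_\beta\ne\infty_{6m}$. By Lemma 11, $\beta=6m'$. Since $L(0,\infty_{6m'})=\infty_{2m}$, we get $K(s,6m)=2m$ and $K(s,6m')=2m'$. But $K(0,6m)=2m'$ and $K(0,6m')=2m$. So rows $0,s$ and columns $6,12$ form an intercalate of $K$ meeting row $0$, contradicting Lemma 8(1).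

**Step 4: $\varrho_0=\infty_0$, $\varrho=x\ne0$ finite.**

(v) $\kappa=m$, $\sigma=\infty_{2m}$. Here $\kappa'=y=\frac x2+m\ne m$. If $y=m'$, then $x=2m'-2m$. Row $\infty_0$ has $\infty_{2m'}$ in column $m'$, so we need $L(x,m)=\infty_{2m'}$, that is, $2m-x=2m'$. This gives $4m=4m'$, impossible. Otherwise $L(\infty_0,y)=-3y$ is finite, so we need $2m-x\notin S$ and $-\frac{3(x+2m)}2=-x-m$. Then $x=-4m$ and $2m-x=6m\in S$, a contradiction.

(vi) $\kappa=\infty_{6m}$, $\sigma=-3m$. With $x=2m-q$, $L(x,\infty_{6m})=-\frac{3x+6m}2=-6m+\frac{3q}2$, a finite symbol. If $3q\notin S$, then $\kappa'=q+m$. The entry of row $\infty_0$ there must be finite, so by Lemma 11 the column is not $1$ or $2$, and the entry is $-3(q+m)$. From $-3q-3m=-6m+\frac{3q}2$ we get $3q=2m\in\{2,4\}\subset S$, a contradiction. If $3q\in S$, then $\kappa'=\infty_{3q}$ must have a finite entry in row $\infty_0$, so $3q\in\{6,12\}$ by Lemma 11. As $q\ne2m$, $q=2m'$. The entry is $L(\infty_0,\infty_{6m'})=-3m'$, and $-3m'=-6m+3m'$ is impossible.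

**Step 5: $\varrho_0=\infty_0$, $\varrho=\infty_s$ with $s\ne0$.**

(vii) $\kappa=m$, $\sigma=\infty_{2m}$. Here $L(\infty_s,m)=s-3m$ is finite, and $\kappa'=\infty_\beta$ with $K(s,\beta)=2m$. Row $\infty_0$ must have $s-3m$ in column $\infty_\beta$. By Lemma 11, $\beta=6\mu$ with $\mu\in\{1,2\}$, and $-3\mu=s-3m$. As $s\ne0$, $\mu=m'$. Then $K(s,6m')=2m=K(0,6m')$ with $s\ne0$, impossible in a Latin square.

(viii) $\kappa=\infty_{6m}$, $\sigma=-3m$. Here $L(\infty_s,\infty_{6m})=\infty_{K(s,6m)}$, and $\kappa'=m+\frac s3\ne m$ is a finite column. Row $\infty_0$ must have an infinite symbol there, so by Lemma 11 $\kappa'=m'$, and the symbol is $\infty_{2m'}$. So $K(s,6m)=2m'=K(0,6m)$ with $s\neq0$, impossible.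

Only (6) survives. $\square$

## 10. Larger subsquares through a changed cell

**Proposition 14.** $L$ has no proper subsquare of order $k\ge3$ containing a changed cell.

Suppose $M$ is one; $3\le k\le n/2$. We use the notation of Section 7.

**Step 1: few infinite lines.** We first show that $M$ contains at most one row $\infty_s$ with $s\ne0$. Such rows are clean, so two of them would give $Q_0=\Sigma_0=\emptyset$ by Lemma 9(a). A finite row $x\ne0$ has only finite symbols in infinite columns, so it is not in $M$. If $0\in R$, then all entries of row $0$ in $M$ are infinite symbols in infinite columns, so $Q\subset\{\infty_6,\infty_{12}\}$ by Lemma 11, contradicting $k\ge3$. So all rows, columns and symbols of $M$ are infinite. But each changed cell in an infinite row and an infinite column holds a finite symbol, so $M$ has no changed cell, a contradiction.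

Hence $a\le2$, and $R_0\ne\emptyset$. By Lemma 9(b), $M$ has at most one clean infinite column and at most one clean infinite symbol. Only two infinite columns ($\infty_6,\infty_{12}$) and two infinite symbols ($\infty_2,\infty_4$) are not clean, so $b\le3$ and $c\le3$.

Let $X=R_0\setminus\{0\}$; its rows are clean. Besides $X$, $R$ can contain only $0$, $\infty_0$ and one row $\infty_s$ with $s\ne0$, so $|X|\ge k-3$. In a row $x\in X$ the $b$ infinite columns of $M$ hold distinct finite symbols. Hence
$$b\le k-c\qquad\text{if }X\ne\emptyset. \tag{7}$$

**Step 2: $k\ge5$, by summation.** Now $|X|\ge2$, so $2k+b-3c\equiv0$ by Lemma 9(d). Since $1\le2k+b-3c\le n+3<2p$, it equals $p$, so $k\ge(p-3)/2$. At most two finite columns are not clean, so $M$ has at least $k-b-2\ge2$ clean finite columns, and $k+2a-3c\equiv0$. But $0<k-9\le k+2a-3c\le k+4<p$, a contradiction.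

**Step 3: $k=4$.** We have $|X|\ge1$.

If $|X|\ge2$, then $8+b\equiv3c$ with $0\le b,c\le3$. As $p$ is large, this is an equality of integers, and $3\mid 8+b$ forces $b=1$, $c=3$. So $M$ has just one infinite column and just one finite symbol. In each row of $X$ the infinite column holds a finite symbol, hence the same one in two different rows, a contradiction.

If $|X|=1$, then $R=\{x,0,\infty_0,\infty_s\}$ with $s\ne0$. By Lemma 12, $Q=\{1,2,\infty_6,\infty_{12}\}$, and row $0$ gives $\Sigma=\{-3,-6,\infty_2,\infty_4\}$. Row $\infty_s$ has the finite symbols $s-3,s-6$ in columns $1,2$. So $s+\{-3,-6\}=\{-3,-6\}$, contradicting (1).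

**Step 4: $k=3$, the shapes of $R$.** A changed cell lies in row $0$ or $\infty_0$. If both rows were in $R$, Lemma 12 would give four columns. So exactly one of them is in $R$. By Step 1, either $|X|=2$, or $|X|=1$ and $R$ contains one row $\infty_s$ with $s\ne0$.

**Step 5: $k=3$, $|X|=2$.** By Lemma 9(d), $6+b\equiv3c$ with $0\le b,c\le3$, again an equality of integers. So $3\mid b$ and $(b,c)\in\{(0,2),(3,3)\}$. By (7), $(3,3)$ is impossible. So $(b,c)=(0,2)$, and $Q$ is finite.

Suppose $0\in R$. Then $a=b=0$, and the two symbols $\infty_s,\infty_{s'}\in\Sigma_1$ occur in $M$ only in finite rows and finite columns. The changed cells in a finite row and a finite column, $(0,1)$ and $(0,2)$, hold finite symbols. So all these occurrences are B-triples, and $R=2Q-s=2Q-s'$ with $s\ne s'$, contradicting (1).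

Suppose $\infty_0\in R$. Row $\infty_0$ has two infinite symbols in the finite columns $Q$. By Lemma 11, $Q=\{1,2,y\}$, and row $\infty_0$ reads $(\infty_2,\infty_4,z)$ on columns $(1,2,y)$, with $z$ finite since $c=2$. A Latin square of order $3$ with first row $(u,v,w)$ has the other rows $(v,w,u)$ and $(w,u,v)$. So the other rows read $(\infty_4,z,\infty_2)$ and $(z,\infty_2,\infty_4)$, and both are in $X$, hence clean. The first is a row $x$ with $2-x=4$ and $2y-x=2$, so $x=-2$ and $y=0$. The second is a row $x'$ with $4-x'=2$ and $2y-x'=4$, so $x'=2$ and $y=3$. Contradiction.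

**Step 6: $k=3$, $R=\{x,0,\infty_s\}$ with $x\neq0$, $s\ne0$.** The clean row $\infty_s$ gives $b=c$ (Lemma 9(c)), and (7) gives $b\le3-b$, so $b=c\le1$.

Let $b=c=0$. Then in each $y\in Q$, row $x$ has $-y-x$ and row $\infty_s$ has $s-3y$. If $z=-y-x$, then $s-3y=3z+3x+s$. So the affine map $\theta(z)=3z+3x+s$ sends the symbol of row $x$ to the symbol of row $\infty_s$ in the same column. It restricts to a permutation of the $3$-set $\Sigma$ without fixed points, that is, to a $3$-cycle. Then $\theta^3$, an affine map of slope $27$, fixes two distinct points $u,v$, so $27(u-v)=u-v$ and $p\mid26$, a contradiction.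

Let $b=c=1$, $Q=\{\infty_q,y_1,y_2\}$, $\Sigma_1=\{\infty_\tau\}$. Row $\infty_s$ has an infinite symbol in $\infty_q$, so it reads $(\infty_\tau,z_1,z_2)$ on $(\infty_q,y_1,y_2)$. Row $x$ has a finite symbol in $\infty_q$; let $y_1$ be the column in which it has $\infty_\tau$. In column $y_2$ it cannot have $z_2$ or $\infty_\tau$, so it has $z_1$, and it reads $(z_2,\infty_\tau,z_1)$. Then row $0$ reads $(z_1,z_2,\infty_\tau)$.

Since $L(0,\infty_q)=z_1$ is finite, $q\notin\{6,12\}$. Since $L(0,y_2)=\infty_\tau$ is infinite, $y_2\notin\{1,2\}$ and $\tau=2y_2$. So the cells $(0,\infty_q)$ and $(0,y_2)$ are unchanged. As $M$ has a changed cell, it is $(0,y_1)$, so $y_1=m\in\{1,2\}$ and $z_2=-3m$. Now compare.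

* Row $\infty_s$: $z_1=s-3m$ and $s-3y_2=z_2=-3m$. So $z_1=3y_2-6m$.
* Row $x$: $2m-x=\tau=2y_2$ and $z_1=-x-y_2$. So $x=2m-2y_2$ and $z_1=y_2-2m$.

Hence $3y_2-6m=y_2-2m$, so $y_2=2m$, $z_1=0$ and $x=-2m$. Row $0$ in column $\infty_q$ gives $-\frac q2=z_1=0$, so $q=0$. Row $x$ in column $\infty_q$ gives $3x+2z_2=-q$, so $q=12m\ne0$. Contradiction.

**Step 7: $k=3$, $R=\{x,\infty_0,\infty_s\}$ with $x\ne0$, $s\ne0$.** Here $a=2$, and $b=c\le1$ as in Step 6.

Let $b=c=0$. The changed cell of $M$ is in row $\infty_0$, and every changed cell in row $\infty_0$ has an infinite column or an infinite symbol, a contradiction.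

Let $b=c=1$. By Lemma 9(c), a clean infinite column would give $a=c$ and a clean infinite symbol would give $a=b$; both are false. So $Q_1=\{\infty_{6m}\}$ with $m\in\{1,2\}$, and $\Sigma_1=\{\infty_\tau\}$ with $\tau\in\{2,4\}$. Row $\infty_s$ has $\infty_\tau$ in column $\infty_{6m}$, so $\tau=K(s,6m)\ne K(0,6m)=2m'$. Thus $\tau=2m$. Row $\infty_0$ has $-3m$ in column $\infty_{6m}$, and it has $\infty_{2m}$ in column $m$, so $m\in Q$ and $Q=\{\infty_{6m},m,y\}$ with $y$ finite. The entry of row $\infty_0$ in column $y$ is finite, so $y\ne m'$ and the entry is $-3y$. Hence $\Sigma_0=\{-3m,-3y\}$. Row $\infty_s$, in columns $m,y$, gives $\Sigma_0=\{s-3m,s-3y\}$. So $\Sigma_0+s=\Sigma_0$ with $s\ne0$, contradicting (1).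

All cases are contradictory, and Proposition 14 is proved. $\square$

**Proof of Proposition 4.** By Section 8, the proper subsquares of $L$ without changed cells are exactly the proper subsquares of $K$, which is a renamed copy of $K'$. By Propositions 13 and 14, there is exactly one proper subsquare with a changed cell, the intercalate (6). Finally, the corner of $L$ is $K$ with the two entries in cells $(\infty_0,\infty_6)$ and $(\infty_0,\infty_{12})$ changed. $\square$

## 11. From primes to all large orders

Two results from the literature supply $K'$ and $p$.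

* **Subsquare-free squares.** L. D. Andersen, E. Mendelsohn, *A direct construction for Latin squares without proper subsquares*, Ann. Discrete Math. 15 (1982): if $r$ is not of the form $2^a3^b$, there is a Latin square of order $r$ without proper subsquares.
* **Primes in short intervals.** $\pi(x)-\pi(x-x^\theta)\sim x^\theta/\log x$ for $\theta=3/4$. This is in A. E. Ingham, Quart. J. Math. 8 (1937), for fixed $\theta\in(5/8,1)$, and in M. N. Huxley, Invent. Math. 15 (1972), for fixed $\theta\in(7/12,1)$.

**Step 1: a good decomposition $n=p+r$.** Let $n$ be large. By the second result, at least $n^{3/4}/(2\log n)$ integers $0\le r\le n^{3/4}$ have $n-r$ prime. At most $n^{1/2}+1$ of them are $\le n^{1/2}$. At most $(1+\log_2n)^2$ have the form $2^a3^b$, because then $0\le a,b\le\log_2n$. The number of primes found is larger than the sum of these two bounds. So there is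
$$r\in(n^{1/2},n^{3/4}],\quad r\text{ not of the form }2^a3^b,\quad p=n-r\text{ prime}. \tag{8}$$
For large $n$ we have $r\ge20$, $p\ge p_0$, $p\ge n/2$, and $p^{4/5}\ge(n/2)^{4/5}\ge n^{3/4}\ge r$, because $4/5>3/4$. So Proposition 4 is applicable to $p$ and $r$. Let $N\ge20$ be so large that all this holds for $n\ge N$.

**Step 2: Theorem 2.** For $n\ge N$ take $r,p$ from (8), and take for $K'$ a Latin square of order $r$ without proper subsquares. Every row of it meets no proper subsquare. Proposition 4 gives a Latin square of order $n$ whose only proper subsquare is one intercalate, an element of $\mathcal U_{n,2}$. This covers all large $n$, in particular those in the classes $0,2,3,4\pmod 6$. $\square$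

**Step 3: Theorem 3, by induction on $t$.** The case $t=1$ is Step 2. Assume the statement for $t$, and let $n\ge N^{2^t}$. Choose $r$ and $p$ by (8). Then $r>n^{1/2}\ge N^{2^{t-1}}$, so by induction there is $K'$ of order $r$ with exactly $t$ intercalates and no other proper subsquares. These intercalates meet at most $2t$ rows, and $2t<20^t\le20^{2^{t-1}}\le N^{2^{t-1}}<r$. So some row of $K'$ meets no proper subsquare. Proposition 4 gives a Latin square of order $n$ with exactly $t+1$ intercalates and no other proper subsquares. $\square$
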